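\title{Graph associahedra whose $h$-polynomials have non-real zeros}

\begin{abstract}
It has been conjectured that the $h$-polynomial of a graph associahedron has only simple real zeros, and that contracting an edge of the graph produces a strictly interlacing polynomial. We show that both assertions fail, already for connected chordal graphs, and that the zeros of the $h$-polynomials of connected chordal graphs are dense in the complex plane. We attach many new vertices to cliques of a fixed core graph and compute the limit of the normalized $h$-polynomial. Up to zero-free factors, the limit is a sum over the minimum hitting sets of the family of cliques, and the contributions of paths and of a complete graph can be made to cancel off the real axis.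
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Tubings and the $h$-polynomial}
Let $G=(V,E)$ be a finite simple connected graph on $n\ge1$ vertices. A \emph{tube} of $G$ is a nonempty proper subset $T\subsetneq V$ such that the induced subgraph $G[T]$ is connected. Two tubes are \emph{compatible} if one contains the other, or if they are disjoint and no edge of $G$ joins them. A \emph{tubing} is a set of pairwise compatible tubes; the empty set is a tubing. The \emph{graph associahedron} of $G$ (Carr--Devadoss) is a simple polytope of dimension $n-1$ whose faces of dimension $n-1-k$ are in bijection with the tubings consisting of $k$ tubes, with inclusion of faces reversing inclusion of tubings. In particular its facets are the tubes. If $f_i$ is the number of $i$-dimensional faces, the \emph{$h$-polynomial} of $G$ is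
\begin{equation}\label{eq:h}
h_G(t)=\sum_{i=0}^{n-1}f_i\,(t-1)^i=\sum_{\mathcal T}(t-1)^{\,n-1-|\mathcal T|},
\end{equation}
the last sum being over all tubings of $G$.

The shift by $1$ has a geometric meaning. Take a linear functional that is constant on no edge of the polytope, and let $\operatorname{up}(v)$ be the number of edges that ascend from the vertex $v$. Every face has a unique lowest vertex, and in a simple polytope the faces with lowest vertex $v$ correspond to the subsets of the edges ascending from $v$. Hence $\sum_if_ix^i=\sum_v(1+x)^{\operatorname{up}(v)}$, that is, $h_G(t)=\sum_vt^{\operatorname{up}(v)}$. So $h_G$ has nonnegative coefficients and constant term $1$, its real zeros are negative, and it is palindromic (replace the functional by its negative).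

Let $P,Q\in\mathbb R[t]$ be real-rooted, with roots $r_1\ge r_2\ge\cdots$ and $s_1\ge s_2\ge\cdots$. We say that $Q$ \emph{interlaces} $P$ if $r_1\ge s_1\ge r_2\ge s_2\ge\cdots$, and that it \emph{strictly interlaces} $P$ if all these inequalities are strict. A \emph{one-edge contraction} of $G$ is the simple graph obtained by identifying the two ends of an edge and discarding the loops and multiple edges that result. The following conjecture is posed in \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{For any connected graph $G$ and any one-edge contraction $G'$ of $G$, the polynomial $h_{G'}$ strictly interlaces $h_G$. As a consequence, $h_G$ has only simple real roots for any finite connected graph $G$.}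
\medskip

Small graphs support this. For an edge the polytope is a segment and $h=t+1$. For three vertices it is a polygon with $F$ sides, so $h=t^2+(F-2)t+1$, with $F=5$ for the path and $F=6$ for the triangle. For $b>2$ the roots of $t^2+bt+1$ are $-x$ and $-1/x$, where $x>1$ and $x+1/x=b$; they lie on either side of $-1$ and move apart as $b$ grows. For four vertices and $F$ tubes the coefficient of $t^2$ is $F-3$, so by palindromicity $h_G=(t+1)\bigl(t^2+(F-4)t+1\bigr)$. The two trees on four vertices have $9$ and $10$ tubes, and adding edges destroys no tube, so $F-4\ge5$, while every contraction has $h_{G'}=t^2+bt+1$ with $b\in\{3,4\}$. Thus the Conjecture holds for all connected graphs on at most four vertices.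

\subsection{Results}
A graph is \emph{chordal} if it has no induced cycle of length at least $4$.

\begin{theorem}\label{thm:main}
There is a connected chordal graph $G$ such that $h_G(t)$ has a non-real zero. Hence both assertions of the Conjecture fail.
\end{theorem}

\begin{theorem}\label{thm:dense}
The set of all zeros of the polynomials $h_G$, with $G$ ranging over connected chordal graphs, is dense in $\mathbb C$.
\end{theorem}

Theorem~\ref{thm:dense} contains Theorem~\ref{thm:main}, but the latter has a much shorter endgame, so we prove it separately. Both proofs are existence proofs: the graphs depend on two parameters that must be taken sufficiently large.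

The plan is to replace polynomials by a limit function whose zeros can be located. Section~\ref{sec:rec} derives a recursion for $h_G$. Section~\ref{sec:star} solves it for stars, where the asymptotics for many leaves are governed by one pole of one function $\Phi$. Section~\ref{sec:limit} attaches many leaves to cliques of an arbitrary core graph and identifies the limit as a function $\Theta(t)$ times zero-free factors. Section~\ref{sec:family} builds cores for which $\Theta$ is a sum of two competing terms, and Sections~\ref{sec:main} and~\ref{sec:dense} make these terms cancel.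

\subsection{Conventions and tools}
The logarithm and the powers $t^e=e^{e\log t}$ are principal on $\Omega=\mathbb C\setminus(-\infty,0]$. We work on $\Omega'=\Omega\setminus\{1\}$, which is open and connected. We use repeatedly that
\begin{equation}\label{eq:power}
t^e\ne1\qquad\text{for }t\in\Omega'\text{ and real }e\text{ with }0<|e|\le1,
\end{equation}
which holds because $e\log t\ne0$ and $|\operatorname{Im}(e\log t)|<\pi$.

\emph{Hurwitz's theorem.} If analytic functions $F_s$ converge locally uniformly on a connected open set to $F\not\equiv0$, and $F(t_0)=0$, then every neighborhood of $t_0$ contains a zero of $F_s$ for all large $s$.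

\emph{Rouch\'e's theorem.} If $F,F_0$ are analytic near a closed disc and $|F-F_0|<|F_0|$ on its boundary, then $F$ and $F_0$ have the same number of zeros in the disc.

\emph{Elimination orderings.} If the vertices of a graph can be ordered so that the later neighbors of each vertex form a clique, then the graph is chordal: in a cycle of length at least $4$, the two neighbors of the earliest vertex are adjacent.

\section{A recursion for tubings}\label{sec:rec}

For a possibly disconnected graph let $h$ be the product of the $h$-polynomials of its components, with $h=1$ for the empty graph. For a vertex set $B$ let $\operatorname{comp}(B)$ be the set of vertex sets of the components of the subgraph induced on $B$. Peeling off the outermost layer of a tubing gives the following.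

\begin{lemma}\label{lem:rec}
Let $G$ be connected with vertex set $V\ne\emptyset$.
\begin{enumerate}
\item[(a)] Let $c_T$ be elements of a commutative ring, indexed by the tubes $T$ of $G$, and define recursively $\zeta_T=c_T\sum_{B\subsetneq T}\prod_{C\in\operatorname{comp}(B)}\zeta_C$. Then
\[
\sum_{B\subsetneq V}\ \prod_{C\in\operatorname{comp}(B)}\zeta_C=\sum_{\mathcal T}\prod_{T\in\mathcal T}c_T,
\]
where $\mathcal T$ runs over all tubings of $G$.
\item[(b)] We have
\begin{equation}\label{eq:rec}
t\,h_G(t)=\sum_{B\subseteq V}(t-1)^{|V\setminus B|}\,h_{G[B]}(t).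
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal T$ be a tubing and $B$ the union of its maximal tubes. Two distinct maximal tubes are compatible and not nested, hence disjoint and non-adjacent; so the maximal tubes are exactly the components of $G[B]$. Moreover $B\ne V$: if there is at most one maximal tube this holds because tubes are proper, and otherwise because $G[B]$ is disconnected. The remaining tubes of $\mathcal T$ form a tubing $\mathcal T_C$ of $G[C]$ for each component $C$. Conversely, given $B\subsetneq V$ and tubings $\mathcal T_C$ of the components of $G[B]$, the union of the $\mathcal T_C$ together with the sets $C$ is a tubing of $G$ whose maximal tubes are the sets $C$. The two constructions are mutually inverse.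

For (a), induction on $|V|$ applied to $G[C]$ gives $\zeta_C=c_C\sum_{\mathcal T_C}\prod_{T\in\mathcal T_C}c_T$, and multiplying out the left side produces each tubing once. For (b), let $n=|V|$. Since $|\mathcal T|=\sum_C(|\mathcal T_C|+1)$, we have $n-1-|\mathcal T|=(n-1-|B|)+\sum_C(|C|-1-|\mathcal T_C|)$, so \eqref{eq:h} gives $h_G=\sum_{B\subsetneq V}(t-1)^{n-1-|B|}h_{G[B]}$. Multiply by $t-1$ and add $h_G$.
\end{proof}

\section{Stars and the function $\Phi$}\label{sec:star}

Let $h_N$ be the $h$-polynomial of the star with center $v$ and $N\ge0$ leaves, and let $H(\sigma)=\sum_Nh_N\sigma^N/N!$. In \eqref{eq:rec} a subset that keeps $j$ leaves induces a star if it contains $v$, and $j$ isolated vertices if it does not. Thus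
\[
t\,h_N=\sum_{j=0}^N\binom Nj(t-1)^{N-j}\bigl(h_j+(t-1)\bigr),
\qquad\text{that is,}\qquad tH=e^{(t-1)\sigma}\bigl(H+(t-1)e^\sigma\bigr).
\]
For fixed $t\in\Omega'$ this is solved by $H=\Phi(\sigma)e^\sigma$, where
\begin{equation}\label{eq:Phi}
\Phi(\sigma)=\frac{t-1}{t\,e^{(1-t)\sigma}-1}=1+t\sigma+\frac{t^2+t}2\sigma^2+\cdots .
\end{equation}
Multiplying by $e^\sigma$ recovers $h_0=1$, $h_1=1+t$, $h_2=1+3t+t^2$. The growth of $h_N$ is dictated by the pole of $\Phi$ nearest to the origin. Put
\[
\rho=\rho(t)=\frac{\log t}{t-1},
\]
an analytic zero-free function on $\Omega'$. The next lemma also treats the powers of $\Phi$, which appear for larger cores.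

\begin{lemma}\label{lem:Phi}
Let $D\subset\Omega'$ be compact and $q\ge1$ an integer.
\begin{enumerate}
\item[(a)] There are $\lambda>1$ and $M_0$ such that for all $t\in D$ the function $\Psi(\sigma)=\Phi(\sigma)-\frac1{\rho-\sigma}$ is analytic near the disc $|\sigma|\le\lambda|\rho|$ and $|\Psi|\le M_0$ on its boundary.
\item[(b)] Let $b_{\ell,d}=[\sigma^d]\Phi^\ell$. There is $M_1$ such that $|b_{\ell,d}|\le M_1(d+1)^{\ell-1}|\rho|^{-d}$ for all $t\in D$, $1\le\ell\le q$ and $d\ge0$. Moreover $(q-1)!\,d^{\,1-q}\,b_{q,d}\,\rho^{d+q}\to1$ uniformly on $D$ as $d\to\infty$.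
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The poles of $\Phi$ are the points $(\log t+2\pi i\nu)/(t-1)$, $\nu\in\mathbb Z$. Since $|\operatorname{Im}\log t|<\pi$, the imaginary part of $\log t+2\pi i\nu$ has modulus greater than $\pi$ for $\nu\ne0$, and among $\nu\ne0$ this modulus is least for $\nu=1$ or $\nu=-1$. So $\rho$ is the unique pole of least modulus. The functions $|\log t\pm2\pi i|/|\log t|$ are continuous and greater than $1$ on $D$; choose $\lambda>1$ below their minima. At $\sigma=\rho$ we have $te^{(1-t)\rho}=1$, so the denominator of $\Phi$ has derivative $1-t$ there, the pole is simple with residue $-1$, and $\Psi$ is analytic at $\rho$. The set of pairs $(t,\sigma)$ with $t\in D$, $|\sigma|=\lambda|\rho|$ is compact and $\Psi$ is continuous on it.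

(b) Expand $\Phi^\ell=\sum_{i=0}^\ell\binom\ell i(\rho-\sigma)^{-i}\Psi^{\ell-i}$. Cauchy's estimate gives $|[\sigma^d]\Psi^j|\le M_0^j(\lambda|\rho|)^{-d}$. For $i\ge1$ we have $[\sigma^d](\rho-\sigma)^{-i}=\binom{d+i-1}{i-1}\rho^{-d-i}$, and $\binom{d+i-1}{i-1}=\prod_{j=1}^{i-1}(1+d/j)\le(d+1)^{i-1}$. Since $|\rho|$ is bounded above and below on $D$, the following holds uniformly on $D$. The term $i=0$ contributes $O(\lambda^{-d}|\rho|^{-d})$. A term with $1\le i<\ell$ contributes
\[
O\Bigl(\sum_{d'+d''=d}(d'+1)^{i-1}|\rho|^{-d'}(\lambda|\rho|)^{-d''}\Bigr)=O\bigl((d+1)^{i-1}|\rho|^{-d}\bigr).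
\]
The term $i=\ell$ is exactly $\binom{d+\ell-1}{\ell-1}\rho^{-d-\ell}$. Both claims follow, because $(q-1)!\,d^{1-q}\binom{d+q-1}{q-1}\to1$.
\end{proof}

For the star, $\Phi(\sigma)e^\sigma-e^\rho/(\rho-\sigma)$ is analytic near $|\sigma|\le\lambda|\rho|$ and uniformly bounded on the boundary, so Cauchy's estimate gives
\begin{equation}\label{eq:starlimit}
\frac{h_N(t)}{N!\,\rho^{-N-1}}=e^{\rho}+O(\lambda^{-N})\qquad\text{uniformly on }D.
\end{equation}
This is the method in its smallest instance: the pole supplies a zero-free normalization, and the limit is the cofactor $e^\sigma$ evaluated at the pole. Here the limit has no zeros, so $h_N$ has no zero in $D$ for large $N$, in agreement with the Conjecture. Our task is to find a core, in place of the single vertex $v$, for which the cofactor vanishes somewhere in $\Omega'$ off the real axis.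

\section{Many leaves on the cliques of a core}\label{sec:limit}

\subsection{The limit function}
Let $\Gamma$ be a finite graph on a vertex set $U$, the \emph{core}. Let $\mathcal A$ be a nonempty set of nonempty cliques of $\Gamma$, with integer weights $w_A\ge1$ for $A\in\mathcal A$. A set $B\subseteq U$ is \emph{hitting} if $B\cap A\ne\emptyset$ for all $A\in\mathcal A$. The set $U$ is hitting, the empty set is not, and supersets of hitting sets are hitting. We assume:
\begin{enumerate}
\item[(H)] $\Gamma[B]$ is connected for every hitting set $B$.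
\end{enumerate}
Let $k\ge1$ be the minimum size of a hitting set, $\mathcal B$ the set of hitting sets of size $k$, and $q=|U|-k+1$. Put
\[
\alpha_A=\frac{w_A}{\sum_{A'\in\mathcal A}w_{A'}},\qquad \beta(T)=\sum_{A\cap T\ne\emptyset}\alpha_A\quad(T\subseteq U).
\]
For $s\ge1$ let $G_s$ be obtained from $\Gamma$ by adding, for each $A\in\mathcal A$, a set of $n_A=sw_A$ new vertices, the \emph{leaves of type $A$}, each with neighborhood exactly $A$. Let $N=\sum_An_A$, so that $n_A=\alpha_AN$. Thus $\beta(T)$ is the fraction of the leaves that have a neighbor in $T$, and $\beta(T)=1$ if and only if $T$ is hitting. The graph $G_s$ is connected by (H) for $B=U$. An elimination ordering of $\Gamma$ extends to $G_s$ by placing the leaves first, since their neighborhoods are cliques.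

For $t\in\Omega'$ define
\begin{equation}\label{eq:Theta}
\Theta(t)=\sum_{B\in\mathcal B}\ \sum_{\mathcal T\text{ tubing of }\Gamma[B]}\ \prod_{T\in\mathcal T}\frac1{t^{1-\beta(T)}-1}.
\end{equation}
A proper subset $T$ of $B\in\mathcal B$ is not hitting, so $0<1-\beta(T)\le1$, and $\Theta$ is analytic on $\Omega'$ by \eqref{eq:power}. For real $t>1$ every term is positive, so $\Theta\not\equiv0$.

\begin{proposition}\label{prop:limit}
Let $\Lambda_s(t)=N!\,\dfrac{N^{q-1}}{(q-1)!}\,\rho(t)^{-N-q}$. As $s\to\infty$,
\[
\frac{h_{G_s}(t)}{\Lambda_s(t)}\longrightarrow(|U|-k)!\;e^{\rho(t)}(t-1)^{k-1}\,\Theta(t)\qquad\text{locally uniformly on }\Omega'.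
\]
Consequently, if $\Theta(t_0)=0$ with $t_0\in\Omega'$, then every neighborhood of $t_0$ contains a zero of $h_{G_s}$ for all large $s$.
\end{proposition}

The second statement follows from the first by Hurwitz's theorem, since $\Lambda_s$ is analytic and zero-free on $\Omega'$. For $U=\{v\}$ and $\mathcal A=\{\{v\}\}$ we have $k=q=1$ and $\Theta=1$, and we recover the limit in \eqref{eq:starlimit}.

\begin{example}\label{ex:double}
Let $\Gamma$ be an edge $uv$ and $\mathcal A=\{\{u\},\{v\}\}$ with $\alpha_{\{v\}}=\alpha$, so that $G_s$ is a double star. The only hitting set is $U$, whose tubings are $\emptyset$, $\{\{u\}\}$, $\{\{v\}\}$. Hence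
\[
\Theta=1+\frac1{t^\alpha-1}+\frac1{t^{1-\alpha}-1}=\frac{t-1}{(t^\alpha-1)(t^{1-\alpha}-1)},
\]
which again has no zero in $\Omega'$.
\end{example}

The rest of this section proves the convergence. We compute a generating function in one variable $x_A$ per type, sort its terms by the order of their pole along $\sum_Ax_A=\rho$, and extract the coefficient belonging to $G_s$.

\subsection{Generating functions}
The recursion \eqref{eq:rec} deletes core vertices as well as leaves, so we need all induced subgraphs. For $B\subseteq U$ and $\mathbf n=(n_A)\in\mathbb Z_{\ge0}^{\mathcal A}$ let $\Gamma(B;\mathbf n)$ consist of $\Gamma[B]$ and, for each $A$, of $n_A$ leaves joined to exactly $A\cap B$. We write $x^{\mathbf n}=\prod_Ax_A^{n_A}$, $\mathbf n!=\prod_An_A!$, $|\mathbf n|=\sum_An_A$, and likewise $\alpha^{\mathbf n}=\prod_A\alpha_A^{n_A}$. Fix $t\in\Omega'$ and consider the formal power series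
\[
H_B=\sum_{\mathbf n}h_{\Gamma(B;\mathbf n)}(t)\frac{x^{\mathbf n}}{\mathbf n!},\qquad\sigma=\sum_Ax_A,\qquad\sigma_B=\sum_{A\cap B\ne\emptyset}x_A,\qquad\eta_B=e^{-\sigma}H_B.
\]
Then $H_\emptyset=e^\sigma$ and $\eta_\emptyset=1$.

\begin{lemma}\label{lem:gf}
\begin{enumerate}
\item[(a)] If $B\ne\emptyset$ and $\Gamma[B]$ is connected, then
\begin{equation}\label{eq:HB}
H_B=\Phi(\sigma_B)\sum_{B'\subsetneq B}(t-1)^{|B\setminus B'|-1}H_{B'}.
\end{equation}
\item[(b)] For every $B\subseteq U$ we have $\eta_B=\prod_{C\in\operatorname{comp}(B)}\eta_C$.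
\item[(c)] $\eta_B$ is a polynomial, with integer coefficients independent of $t$, in $t-1$ and the series $\Phi(\sigma_T)$ with $\emptyset\ne T\subseteq B$.
\item[(d)] If $B\ne\emptyset$ and $\Gamma[B]$ is connected, then
\begin{equation}\label{eq:tubsum}
\sum_{B'\subsetneq B}(t-1)^{|B\setminus B'|-1}H_{B'}=e^\sigma(t-1)^{|B|-1}\sum_{\mathcal T\text{ tubing of }\Gamma[B]}\ \prod_{T\in\mathcal T}\frac{\Phi(\sigma_T)}{t-1}.
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
For $B'\subseteq B$ let $W_{B'}^B$ be the part of $H_{B'}$ that involves only the variables $x_A$ with $A\cap B\ne\emptyset$. Leaves of the other types are isolated in $\Gamma(B';\mathbf n)$ and contribute factors $h=1$, so $H_{B'}=e^{\sigma-\sigma_B}W^B_{B'}$.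

(a) The graphs counted by $W_B^B$ are connected, so \eqref{eq:rec} applies to them. A vertex subset consists of some $B'\subseteq B$ and of $j_A\le n_A$ leaves of each type $A$, chosen in $\binom{n_A}{j_A}$ ways, and each deleted leaf contributes a factor $t-1$. As for the star, this gives $tW_B^B=e^{(t-1)\sigma_B}\sum_{B'\subseteq B}(t-1)^{|B\setminus B'|}W^B_{B'}$. Multiplying by $e^{\sigma-\sigma_B}e^{(1-t)\sigma_B}$ and moving the term $B'=B$ to the left yields $(te^{(1-t)\sigma_B}-1)H_B=\sum_{B'\subsetneq B}(t-1)^{|B\setminus B'|}H_{B'}$, which is \eqref{eq:HB}.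

(b) Each $A$ is a clique, so $A\cap B$, if nonempty, lies in a single component of $\Gamma[B]$. Hence $\sigma_B=\sum_C\sigma_C$ and $W^B_B=\prod_CW^C_C$, with $C$ running over $\operatorname{comp}(B)$. Since $\eta_B=e^{-\sigma_B}W^B_B$ for every $B$, the claim follows.

(c) Divide \eqref{eq:HB} by $e^\sigma$ and use induction on $|B|$, with (b) for disconnected $\Gamma[B]$.

(d) Write $\eta_C=(t-1)^{|C|}\zeta_C$ for $\Gamma[C]$ connected. By (b), $(t-1)^{|B\setminus B'|-1}H_{B'}=e^\sigma(t-1)^{|B|-1}\prod_{C\in\operatorname{comp}(B')}\zeta_C$ for $B'\subsetneq B$. So \eqref{eq:HB} says $\zeta_T=\frac{\Phi(\sigma_T)}{t-1}\sum_{B'\subsetneq T}\prod_{C\in\operatorname{comp}(B')}\zeta_C$, and Lemma~\ref{lem:rec}(a) with $c_T=\Phi(\sigma_T)/(t-1)$ gives \eqref{eq:tubsum}.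
\end{proof}

Part (b) is the place where the sets $A$ must be cliques: otherwise a leaf could join two components of $\Gamma[B]$, and the product formula would fail.

\subsection{Chains of hitting sets}
The coefficient of $x^{\mathbf n}$ with $n_A=\alpha_AN$ is sensitive to the behavior of $H_U$ near the point $x^*=(\alpha_A\rho)_{A\in\mathcal A}$, where $\sigma_T=\beta(T)\rho$. A factor $\Phi(\sigma_T)$ is singular there exactly when $T$ is hitting, and then $\sigma_T=\sigma$. We therefore separate the factors $\Phi(\sigma)$ from the others. By (H), formula \eqref{eq:HB} applies to every hitting set $B$, with $\sigma_B=\sigma$. Apply it to $U$, then to every hitting set that appears on the right, and continue until only non-hitting sets remain. The result is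
\begin{equation}\label{eq:chains}
H_U=\sum_{\ell\ge1}\Phi(\sigma)^\ell g_\ell,\qquad g_\ell=\sum(t-1)^{|U\setminus B_\ell|-\ell}H_{B_\ell},
\end{equation}
where the last sum is over the chains $U=B_0\supsetneq B_1\supsetneq\dots\supsetneq B_\ell$ with $B_0,\dots,B_{\ell-1}$ hitting and $B_\ell$ not hitting. The order of the pole is the number of hitting sets in the chain, so the longest chains dominate. Since $|B_{\ell-1}|\ge k$, we have $\ell-1\le|U|-k$, that is, $\ell\le q$. Equality forces $B_{q-1}=B\in\mathcal B$ and forces each of the first $q-1$ steps to remove one vertex. For each $B\in\mathcal B$ there are $(|U|-k)!$ such chains from $U$ to $B$, because all supersets of $B$ are hitting, and $B_q$ is then an arbitrary proper subset $B'$ of $B$. As $|U\setminus B'|-q=|B\setminus B'|-1$, formula \eqref{eq:tubsum} gives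
\begin{equation}\label{eq:gq}
g_q=(|U|-k)!\;e^\sigma(t-1)^{k-1}\sum_{B\in\mathcal B}\ \sum_{\mathcal T\text{ tubing of }\Gamma[B]}\ \prod_{T\in\mathcal T}\frac{\Phi(\sigma_T)}{t-1}.
\end{equation}

\begin{remark}
Without (H) a hitting set need not produce a factor $\Phi(\sigma)$. If $\Gamma$ is the path $uvw$ and $\mathcal A=\{\{u\},\{w\}\}$, the minimum hitting set $B=\{u,w\}$ is disconnected and $H_B=e^\sigma\Phi(x_{\{u\}})\Phi(x_{\{w\}})$ by Lemma~\ref{lem:gf}.
\end{remark}

\subsection{Bounds for the cofactors}
Fix a compact set $D\subset\Omega'$; all constants below are uniform in $t\in D$. We show that the series $g_\ell$ converge absolutely a little beyond $x^*$. There are finitely many non-hitting sets, so there is $\delta>0$ with $(1+\delta)\beta(T)<1$ for all of them. For $f=\sum_{\mathbf j}f_{\mathbf j}x^{\mathbf j}$ put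
\[
\|f\|=\sum_{\mathbf j}|f_{\mathbf j}|\,\alpha^{\mathbf j}\bigl((1+\delta)|\rho|\bigr)^{|\mathbf j|}.
\]
This weighted $\ell^1$-norm satisfies $\|ff'\|\le\|f\|\,\|f'\|$, and evaluation at $x^*$ is a ring homomorphism on the series of finite norm. We have $\|\sigma_T\|=(1+\delta)\beta(T)|\rho|$ and $\|e^\sigma\|=e^{(1+\delta)|\rho|}$. For non-hitting $T$, Lemma~\ref{lem:Phi}(b) gives
\[
\|\Phi(\sigma_T)\|\le\sum_d|b_{1,d}|\,\|\sigma_T\|^d\le M_1\sum_d\bigl((1+\delta)\beta(T)\bigr)^d<\infty.
\]
Subsets of non-hitting sets are non-hitting, so by Lemma~\ref{lem:gf}(c) only such series occur in $H_{B_\ell}=e^\sigma\eta_{B_\ell}$. Hence there is $M_2$ with $\|g_\ell\|\le M_2$ for all $\ell$ and all $t\in D$. Writing $g_\ell=\sum_{\mathbf j}g_{\ell,\mathbf j}x^{\mathbf j}$, we obtain the tail bound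
\begin{equation}\label{eq:tail}
\sum_{|\mathbf j|>J}|g_{\ell,\mathbf j}|\,\alpha^{\mathbf j}|\rho|^{|\mathbf j|}\le M_2(1+\delta)^{-J}\qquad(J\ge0).
\end{equation}
At $x^*$, for non-hitting $T$, the point $\beta(T)\rho$ lies inside the disc of convergence of $\Phi$, and $e^{(1-t)\beta(T)\rho}=t^{-\beta(T)}$. So $\Phi(\sigma_T)/(t-1)$ takes the value $1/(t^{1-\beta(T)}-1)$, and \eqref{eq:gq} shows that $g_q(x^*)$ is the limit claimed in Proposition~\ref{prop:limit}. It remains to prove that $h_{G_s}/\Lambda_s\to g_q(x^*)$ uniformly on $D$.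

\subsection{Extracting the coefficient}
Let $\mathbf n=(sw_A)_A$, so that $h_{G_s}=\mathbf n!\,[x^{\mathbf n}]H_U$. Since $[x^{\mathbf i}]\sigma^d=d!/\mathbf i!$ for $|\mathbf i|=d$, formula \eqref{eq:chains} gives
\begin{equation}\label{eq:extract}
\frac{h_{G_s}}{\Lambda_s}=\sum_{\ell=1}^q\sum_{\mathbf j\le\mathbf n}g_{\ell,\mathbf j}\;\omega_s(\mathbf j)\;(q-1)!\,N^{1-q}\,b_{\ell,N-|\mathbf j|}\,\rho^{N+q},\qquad\omega_s(\mathbf j)=\frac{\mathbf n!\,(N-|\mathbf j|)!}{(\mathbf n-\mathbf j)!\,N!}.
\end{equation}
The number $\omega_s(\mathbf j)$ is the probability that $|\mathbf j|$ leaves drawn without replacement have a prescribed sequence of types in which $A$ occurs $j_A$ times. For fixed $\mathbf j$ it tends to $\alpha^{\mathbf j}$, the probability with replacement. To pass to the limit in the sum we need to compare the two for all $\mathbf j$; a constant factor suffices for small $\mathbf j$ and a polynomial factor for the rest.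

\begin{lemma}\label{lem:omega}
Let $N\ge4$ and $\mathbf j\le\mathbf n$. Then $\omega_s(\mathbf j)\le(N+1)^{|\mathcal A|}\alpha^{\mathbf j}$, and $\omega_s(\mathbf j)\le4\alpha^{\mathbf j}$ if $|\mathbf j|\le\sqrt N$.
\end{lemma}

\begin{proof}
Let $|\mathbf j|\le\sqrt N$. Then
\[
\omega_s(\mathbf j)\le\frac{\prod_An_A^{j_A}}{(N-|\mathbf j|)^{|\mathbf j|}}=\alpha^{\mathbf j}\Bigl(1-\frac{|\mathbf j|}N\Bigr)^{-|\mathbf j|}\le\alpha^{\mathbf j}\bigl(1-N^{-1/2}\bigr)^{-\sqrt N}\le4\alpha^{\mathbf j},
\]
because $-x\log(1-1/x)=\sum_{i\ge1}x^{1-i}/i$ decreases for $x>1$ and equals $\log4$ at $x=2$.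

In general, let $\Pi(\mathbf i)=|\mathbf i|!\,\alpha^{\mathbf i}/\mathbf i!$. These are multinomial probabilities: $\sum_{|\mathbf i|=d}\Pi(\mathbf i)=1$ for each $d$. We have $\omega_s(\mathbf j)=\alpha^{\mathbf j}\,\Pi(\mathbf n-\mathbf j)/\Pi(\mathbf n)\le\alpha^{\mathbf j}/\Pi(\mathbf n)$. There are at most $(N+1)^{|\mathcal A|}$ vectors $\mathbf i$ with $|\mathbf i|=N$, so it suffices to show that $\Pi(\mathbf n)$ is the largest of the corresponding probabilities. The inequality $n_A!/i_A!\le n_A^{n_A-i_A}$ holds for $i_A\le n_A$, where the left side is a product of $n_A-i_A$ factors at most $n_A$, and for $i_A>n_A$, where it is the reciprocal of a product of $i_A-n_A$ factors greater than $n_A$. Hence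
\[
\frac{\Pi(\mathbf i)}{\Pi(\mathbf n)}=\prod_A\frac{n_A!}{i_A!}\,\alpha_A^{i_A-n_A}\le\prod_A\Bigl(\frac{n_A}{\alpha_A}\Bigr)^{n_A-i_A}=N^{\sum_A(n_A-i_A)}=1.\qedhere
\]
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:limit}]
By Lemma~\ref{lem:Phi}(b) and $N-|\mathbf j|+1\le2N$, the term $(\ell,\mathbf j)$ of \eqref{eq:extract} has modulus at most $M_3N^{\ell-q}|g_{\ell,\mathbf j}|\,\omega_s(\mathbf j)|\rho|^{|\mathbf j|}$ for a constant $M_3$. By Lemma~\ref{lem:omega} and \eqref{eq:tail}, the terms with $|\mathbf j|>\sqrt N$ contribute $O\bigl((N+1)^{|\mathcal A|}(1+\delta)^{-\sqrt N}\bigr)$, which tends to $0$. A term with $|\mathbf j|\le\sqrt N$ is at most $4M_3N^{\ell-q}|g_{\ell,\mathbf j}|\alpha^{\mathbf j}|\rho|^{|\mathbf j|}$. Those with $\ell<q$ therefore contribute $O(1/N)$, and those with $\ell=q$ and $|\mathbf j|>J$ contribute at most $4M_3M_2(1+\delta)^{-J}$, whatever $s$ is. For each of the finitely many $\mathbf j$ with $|\mathbf j|\le J$ we have $\omega_s(\mathbf j)\to\alpha^{\mathbf j}$ and, by Lemma~\ref{lem:Phi}(b) with $d=N-|\mathbf j|$,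 $(q-1)!\,N^{1-q}b_{q,N-|\mathbf j|}\rho^{N+q}\to\rho^{|\mathbf j|}$ uniformly on $D$. Letting $s\to\infty$ and then $J\to\infty$, and using \eqref{eq:tail} once more, we find that $h_{G_s}/\Lambda_s$ tends uniformly on $D$ to $\sum_{\mathbf j}g_{q,\mathbf j}\alpha^{\mathbf j}\rho^{|\mathbf j|}=g_q(x^*)$.
\end{proof}

\section{Paths against a complete graph}\label{sec:family}

All terms of $\Theta$ enter with a plus sign, so a zero can only come from a difference in the arguments of complex numbers. We want minimum hitting sets of two shapes whose contributions can both be controlled, together with a free multiplicity that balances their moduli. The distributive law shows how to get two shapes: a set meets all the sets $X_i\cup\{y_j\}$ if and only if it meets all $X_i$ or contains all $y_j$.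

Let $k\ge3$, $m\ge1$, and let $w_1,\dots,w_k\ge1$ be integers, $W=\sum_iw_i$ and $\beta_i=w_i/W$. Let $U=X_1\sqcup\dots\sqcup X_k\sqcup Y$ with $|X_i|=m$ and $Y=\{y_1,\dots,y_k\}$. The edges of $\Gamma$ are all pairs inside each $X_i$, all pairs between $X_i$ and $X_{i+1}$ for $1\le i\le k-1$, all pairs inside $Y$, and all pairs between $Y$ and $X_1\cup\dots\cup X_k$ (Figure~\ref{fig:core}). Let $\mathcal A$ consist of the $k^2$ cliques $A_{ij}=X_i\cup\{y_j\}$, and give $A_{ij}$ the weight $w_i$, so that $\alpha_{A_{ij}}=\beta_i/k$.

\begin{figure}[ht]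
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) ellipse (0.9 and 0.4); \draw (3,0) ellipse (0.9 and 0.4); \draw (6,0) ellipse (0.9 and 0.4);
\draw (3,2.2) ellipse (1.3 and 0.45);
\fill (-0.5,0) circle (2pt) (0,0) circle (2pt) (0.5,0) circle (2pt)
      (2.5,0) circle (2pt) (3,0) circle (2pt) (3.5,0) circle (2pt)
      (5.5,0) circle (2pt) (6,0) circle (2pt) (6.5,0) circle (2pt)
      (2.2,2.2) circle (2pt) (3,2.2) circle (2pt) (3.8,2.2) circle (2pt);
\draw[ultra thick] (0.9,0)--(2.1,0) (3.9,0)--(5.1,0) (3,1.75)--(3,0.4)
      (2.1,1.875)--(0.5,0.333) (3.9,1.875)--(5.5,0.333);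
\draw[dashed] (-0.8,2.2)--(2.2,2.2) (-0.8,2.2)--(-0.5,0) (-0.8,2.2)--(0,0) (-0.8,2.2)--(0.5,0);
\draw[fill=white] (-0.8,2.2) circle (2.5pt);
\node at (0,-0.75) {$X_1$}; \node at (3,-0.75) {$X_2$}; \node at (6,-0.75) {$X_3$};
\node at (2.2,2.9) {$y_1$}; \node at (3,2.9) {$y_2$}; \node at (3.8,2.9) {$y_3$}; \node at (4.7,2.2) {$Y$};
\end{tikzpicture}
\caption{The core graph for $k=m=3$. Each oval is a clique, and a thick line means that all pairs between two ovals are edges. The white vertex is a leaf of type $X_1\cup\{y_1\}$. A smallest vertex set of the core that contains a neighbor of a leaf of every type $X_i\cup\{y_j\}$ is either $Y$, which induces a complete graph, or a transversal of $X_1,X_2,X_3$, which induces a path.}\label{fig:core}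
\end{figure}

\begin{lemma}\label{lem:family}
The graphs $G_s$ built from these data are connected and chordal, hypothesis \textup{(H)} holds, the minimum size of a hitting set is $k$, and $\mathcal B$ consists of $Y$ and the $m^k$ transversals $\{x_1,\dots,x_k\}$ with $x_i\in X_i$. The set $Y$ induces the complete graph $K_k$, with $\beta(T)=|T|/k$ for $T\subseteq Y$. A transversal induces the path $x_1x_2\cdots x_k$, with $\beta(T)=\sum_{x_i\in T}\beta_i$ on its subsets.
\end{lemma}

\begin{proof}
Order the vertices as leaves, $X_1,\dots,X_k$, $Y$. The later neighbors of a leaf form a clique $A_{ij}$, those of $x\in X_i$ lie in the clique $X_i\cup X_{i+1}\cup Y$ (with $X_{k+1}=\emptyset$), and those of $y_j$ lie in the clique $Y$. So $G_s$ is chordal.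

If $B\supseteq Y$ or $B$ meets every $X_i$, then $B$ meets every $A_{ij}$. If neither holds, then $y_j\notin B$ and $B\cap X_i=\emptyset$ for some $i,j$, and $B$ misses $A_{ij}$. Thus every hitting set contains $Y$ or a transversal; all of these have $k$ elements and are hitting. If $B\supseteq Y$, then $\Gamma[B]$ is connected because $y_1$ is adjacent to every other vertex of $U$. If $B$ contains a transversal, then the transversal induces a path, and every other vertex of $U$ has a neighbor on it. So (H) holds, and $G_s$ is connected. A set $T\subseteq Y$ meets $A_{ij}$ if and only if $y_j\in T$, so $\beta(T)=|T|\sum_i\beta_i/k$. A subset $T$ of a transversal meets $A_{ij}$ if and only if $x_i\in T$, so $\beta(T)=\sum_{x_i\in T}k\cdot\beta_i/k$.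
\end{proof}

The contribution of $Y$ has a closed form; the case $k=2$ is Example~\ref{ex:double} with $\alpha=\frac12$.

\begin{lemma}\label{lem:clique}
For $k\ge1$ and $t\in\Omega'$,
\[
\sum_{\mathcal T\text{ tubing of }K_k}\ \prod_{T\in\mathcal T}\frac1{t^{1-|T|/k}-1}=\kappa_k(t):=\frac{t-1}{(t^{1/k}-1)^k}.
\]
\end{lemma}

\begin{proof}
Both sides are analytic on the connected set $\Omega'$, so by the identity theorem we may take $t>1$. Put $u=t^{-1/k}\in(0,1)$. Then $1/(t^{1/k}-1)=\sum_{\nu\ge1}u^\nu$, so $(t^{1/k}-1)^{-k}=\sum_\nu u^{\nu_1+\dots+\nu_k}$, with $\nu$ running over $\mathbb Z_{\ge1}^k$. We group the vectors $\nu$ by their level sets. Let $\mu_1>\dots>\mu_{r+1}\ge1$ be the distinct values of $\nu$, let $\mu_{r+2}=0$, and let $Z_i=\{v:\nu_v\ge\mu_i\}$. Then $\emptyset\ne Z_1\subsetneq\dots\subsetneq Z_{r+1}=\{1,\dots,k\}$ and $\sum_v\nu_v=\sum_i|Z_i|(\mu_i-\mu_{i+1})$. The vector $\nu$ determines, and is determined by, this chain and the gaps $\mu_i-\mu_{i+1}$, which are arbitrary positive integers. Summing over the gaps, a chain contributes $\prod_{i=1}^{r+1}(u^{-|Z_i|}-1)^{-1}$,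 and the factor with $i=r+1$ is $1/(t-1)$. In $K_k$ every nonempty proper subset is a tube and disjoint tubes are adjacent, so the tubings are the chains of nonempty proper subsets. The complements of $Z_1,\dots,Z_r$ run over all such chains, and $u^{-|Z_i|}=t^{1-|T|/k}$ when $T$ is the complement of $Z_i$.
\end{proof}

Identify the path $x_1\cdots x_k$ with $\{1,\dots,k\}$; its tubes are the proper nonempty intervals. By Lemmas~\ref{lem:family} and~\ref{lem:clique},
\begin{equation}\label{eq:family}
\Theta(t)=m^kp(t)+\kappa_k(t),\qquad p(t)=\sum_{\mathcal T\text{ tubing of the path}}\ \prod_{T\in\mathcal T}\frac1{t^{1-\beta(T)}-1}.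
\end{equation}

\section{A non-real zero}\label{sec:main}

The path sum $p$ has no closed form for general weights, but it is easy to control when $|t|$ is very large and the exponents $1-\beta(T)$ are bounded below: then the empty tubing dominates and $p\approx1$. A tube of a path misses one of the two ends, so heavy weights at the ends bound all exponents from below; this is the reason for using paths. In terms of $u=t^{-1/k}$,
\begin{equation}\label{eq:kappau}
\kappa_k(t)=\frac{u^{-k}-1}{\bigl((1-u)/u\bigr)^k}=\frac{1-u^k}{(1-u)^k},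
\end{equation}
with $u^k=1/t\approx0$. So $\Theta=0$ becomes approximately $(m(1-u))^k=-1$. This suggests the substitution $m(1-u)=e^{\tau/k}$ with $\tau$ near $i\pi$. For $m\ge2$ and bounded $\tau$,
\begin{equation}\label{eq:u}
u=1-\frac{e^{\tau/k}}m=\frac{m-1}m\Bigl(1-\frac\tau{(m-1)k}+O(k^{-2})\Bigr),\qquad-k\log u=k\log\frac m{m-1}+\frac\tau{m-1}+O(k^{-1}).
\end{equation}
The corresponding $t=u^{-k}$ is exponentially large, as wanted, and its argument is close to $\pi/(m-1)$. For $m=2$ this is at the cut; $m=3$ places $t$ near the imaginary axis.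

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $m=3$, $w_1=w_k=k-2$, and $w_i=1$ for $1<i<k$. Then $W=3(k-2)$ and $\beta_1=\beta_k=\frac13$, so $1-\beta(T)\ge\frac13$ for every tube $T$ of the path. For $t\in\Omega$ with $|t|>1$ this gives $|t^{1-\beta(T)}-1|\ge|t|^{1/3}-1$. There are fewer than $k^2$ tubes, and tubings are sets of tubes, so
\begin{equation}\label{eq:pbound}
|p(t)-1|\le\prod_T\Bigl(1+\frac1{|t|^{1/3}-1}\Bigr)-1\le\exp\Bigl(\frac{k^2}{|t|^{1/3}-1}\Bigr)-1.
\end{equation}
Let $\Delta$ be the disc $|\tau-i\pi|<\frac12$. For $\tau\in\Delta$ put $u=1-\frac13e^{\tau/k}$ and $t=t(\tau)=\exp(-k\log u)$. By \eqref{eq:u}, $-k\log u=k\log\frac32+\frac\tau2+O(1/k)$ uniformly on $\Delta$. Since $\operatorname{Im}\frac\tau2$ lies within $\frac14$ of $\frac\pi2$, for large $k$ the imaginary part of $-k\log u$ lies in $(0,\pi)$. Hence $t$ lies in the open upper half plane, $\log t=-k\log u$, and $t^{-1/k}=u$ for the principal power. Since $\operatorname{Re}\frac\tau2>-\frac14$ and $e^{-1/4}>\frac12$, we also have $|t|\ge\frac12(\frac32)^k$ for large $k$. By \eqref{eq:family}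 and \eqref{eq:kappau},
\[
(1-u)^k\,\Theta(t(\tau))=e^\tau p(t(\tau))+1-u^k=:F_k(\tau),
\]
an analytic function on $\Delta$. As $k\to\infty$ we have $k^2(\frac32)^{-k/3}\to0$, so $p(t(\tau))\to1$ by \eqref{eq:pbound}, and $u^k=1/t\to0$, both uniformly on $\Delta$. Thus $F_k\to e^\tau+1$ uniformly on $\Delta$, and the limit vanishes at $i\pi$. By Hurwitz's theorem, for a fixed large $k$ there is $\tau_1\in\Delta$ with $F_k(\tau_1)=0$. Since $1-u=\frac13e^{\tau/k}\ne0$, the point $t_1=t(\tau_1)$ is a zero of $\Theta$ with $\operatorname{Im}t_1>0$. By Proposition~\ref{prop:limit} and Lemma~\ref{lem:family}, for all large $s$ the graph $G_s$ is connected and chordal and $h_{G_s}$ has a zero in the open upper half plane.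

So the second assertion of the Conjecture fails for $G_s$. Interlacing presupposes that $h_{G_s}$ is real-rooted, so the first assertion fails for every one-edge contraction of $G_s$.
\end{proof}

\section{Density of the zeros}\label{sec:dense}

Let $D\subset\mathbb C\setminus\mathbb R$ be a closed disc of positive radius. To prove Theorem~\ref{thm:dense} it suffices to find a connected chordal graph $G$ such that $h_G$ has a zero in $D$. Now $t$ stays bounded, so $p$ is no longer close to $1$, and we need its asymptotics as $k\to\infty$. We choose weights for which $p$ has an explicit generating function with a dominant simple pole. Then $p$ and $\kappa_k$ both behave like $k$th powers, a multiplicity $m$ proportional to $k$ matches their moduli at a chosen point of $D$, and the argument of their ratio turns so fast that a zero appears within distance $O(1/k)$.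

\subsection{Concentrating the weight at the ends}
Let $a\in(0,\frac12)$ be rational; it will be fixed in Lemma~\ref{lem:pk}, depending only on $D$. For $k\ge3$ and small rational $\varepsilon>0$ choose integer weights $w_i$ with $\beta_1=a$, $\beta_i=\varepsilon$ for $1<i<k$, and $\beta_k=1-a-(k-2)\varepsilon$. As $\varepsilon\to0$ with $k$ fixed, the exponent $1-\beta(T)$ tends to $1-a$ if $1\in T$, to $a$ if $k\in T$, and to $1$ if $T$ contains neither end. For small $\varepsilon$ all exponents lie in $[a,1]$, and by \eqref{eq:power} the function $(t,e)\mapsto1/(t^e-1)$ is uniformly continuous on $D\times[a,1]$. Hence $p\to p_k$ uniformly on $D$, where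
\[
p_k(t)=\sum_{\mathcal T}\prod_{T\in\mathcal T}c_T,\qquad c_T=\frac1{t^{1-a}-1}\ (1\in T),\quad c_T=\frac1{t^a-1}\ (k\in T),\quad c_T=\frac1{t-1}\ (1,k\notin T).
\]

\subsection{The generating function of $p_k$}
Fix $t\in D$ and define $\zeta_T$ from these $c_T$ as in Lemma~\ref{lem:rec}(a). By induction on $|T|$, the value $\zeta_T$ depends only on $r=|T|$ and on whether $T$ contains the left end, the right end, or neither; it does not depend on $k$. Call it $L_r$, $R_r$, $I_r$ in the three cases, put $L_0=R_0=I_0=1$, let $L,R,I$ be the generating functions $\sum_{r\ge0}L_rz^r$, $\sum_{r\ge0}R_rz^r$, $\sum_{r\ge0}I_rz^r$, and put $y=zI$.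

The definition of $\zeta_T$ can be written $(1+1/c_T)\zeta_T=\sum_{B\subseteq T}\prod_{C\in\operatorname{comp}(B)}\zeta_C$, where $1+1/c_T$ equals $t^{1-a}$, $t^a$ or $t$. If $T\setminus B$ has $j\ge0$ vertices, they cut $T$ into $j+1$ possibly empty intervals. Read $T$ starting from the end of the path that it contains, or from the left if it contains none. The first interval is empty or of the same kind as $T$, and it is followed $j$ times by a deleted vertex and an interval containing no end, which together contribute $zI=y$. Summing over $j$ and removing the constant term gives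
\[
\vartheta\,(F-1)=\frac F{1-y}-1,\qquad\text{hence}\qquad F=\frac{(\vartheta-1)(1-y)}{\vartheta(1-y)-1},
\]
for each of the pairs $(F,\vartheta)=(L,t^{1-a})$, $(R,t^a)$, $(I,t)$. For the whole path, Lemma~\ref{lem:rec}(a) expresses $p_k$ as a sum over $B\subsetneq\{1,\dots,k\}$; now there are $j\ge1$ deleted vertices, and the contribution is $L\cdot z\cdot(Iz)^{j-1}\cdot R$. So for $k\ge3$ the number $p_k$ is the coefficient of $z^k$ in
\begin{equation}\label{eq:Q}
Q(z)=\frac{zLR}{1-y}=\frac{z\,(1-y)\,(t^{1-a}-1)(t^a-1)}{\bigl(t^{1-a}(1-y)-1\bigr)\bigl(t^a(1-y)-1\bigr)}.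
\end{equation}
Finally, $z=y/I$ and the formula for $I$ show that the series $y$ satisfies $\xi(y)=z$, where
\begin{equation}\label{eq:xi}
\xi(y)=\frac{y\,\bigl(t(1-y)-1\bigr)}{(t-1)(1-y)}=y-\frac{y^2}{(t-1)(1-y)},\qquad\xi'(y)=1-\frac{y(2-y)}{(t-1)(1-y)^2}.
\end{equation}
Since $\xi(0)=0$ and $\xi'(0)=1$, this equation has only one formal solution without constant term.

\subsection{Asymptotics of $p_k$}
The singularities of $Q$ come from the inversion of $\xi$ and from the two factors in the denominator of \eqref{eq:Q}, which vanish at $y=1-t^{a-1}$ and $y=1-t^{-a}$. As $a\to0$ the last point tends to the origin while the others stay away from it, so a small $a$ makes one simple pole dominant.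

\begin{lemma}\label{lem:pk}
There are a rational $a\in(0,\frac12)$ and a continuous zero-free function $\gamma$ on $D$ such that, uniformly for $t\in D$ as $k\to\infty$,
\[
p_k(t)=\gamma(t)\,z_a(t)^{-k}\bigl(1+O((9/16)^k)\bigr),\qquad z_a(t)=\frac{(t^a-1)(t^{1-a}-1)}{t-1}.
\]
\end{lemma}

\begin{proof}
Choose $r\in(0,1)$ such that for all $t\in D$
\begin{enumerate}
\item[(i)] $|\xi'(y)-1|<\frac12$ for $|y|<r$, which is possible by \eqref{eq:xi} because $|t-1|$ is bounded below on $D$;
\item[(ii)] $|1-t^{-e}|\ge r$ for all $e\in[\frac12,1]$, which is possible by \eqref{eq:power} and compactness.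
\end{enumerate}
Integrating (i) along a radius gives $|\xi(y)-y|\le|y|/2$, so $\frac12|y|\le|\xi(y)|\le\frac32|y|$ for $|y|<r$. Let $|z|<r/2$ and $2|z|<r'<r$. On $|y|=r'$ we have $|(\xi(y)-z)-y|\le r'/2+|z|<r'$, so by Rouch\'e's theorem $\xi(y)=z$ has exactly one solution in $|y|<r'$. Letting $r'\to r$, we get exactly one solution $y(z)$ in $|y|<r$. It is analytic in $z$ by the inverse function theorem, with $y'(z)=1/\xi'(y(z))$, it vanishes at $0$, and so its Taylor series is the formal series $y$. Also $\frac23|z|\le|y(z)|\le2|z|$. Thus \eqref{eq:Q} with $y=y(z)$ defines a meromorphic function on $|z|<r/2$, analytic at $0$, with Taylor series $Q$.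

Since $t^{-a}\to1$ uniformly on $D$ as $a\to0$, we can fix a rational $a\in(0,\frac12)$ such that $y_a=1-t^{-a}$ satisfies $|y_a|<r/8$ on $D$. Substituting $1-y_a=t^{-a}$ in \eqref{eq:xi} gives $\xi(y_a)=z_a$. So $0<|z_a|\le\frac32|y_a|<\frac{3r}{16}$ and $y(z_a)=y_a$. The two factors in the denominator of \eqref{eq:Q} are
\[
t^{1-a}(1-y)-1=-t^{1-a}\bigl(y-(1-t^{a-1})\bigr),\qquad t^a(1-y)-1=-t^a(y-y_a).
\]
By (ii) the first does not vanish for $|y|<r$. The second vanishes at $y=y(z)$ only if $z=\xi(y_a)=z_a$, and near that point it equals $-t^a(z-z_a)/\xi'(y_a)+O((z-z_a)^2)$. At $y=y_a$ the first factor equals $t^{1-2a}-1$. Hence $Q$ has in $|z|<r/2$ the single pole $z_a$, which is simple with residue $-z_a\gamma$, where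
\[
\gamma(t)=\frac{t^{-2a}(t^{1-a}-1)(t^a-1)\,\xi'(y_a)}{t^{1-2a}-1}.
\]
This function is continuous and zero-free on $D$ by \eqref{eq:power} and (i). On the circle $|z|=r/3$ we have $\frac{2r}9\le|y|\le\frac{2r}3$, so $|y-y_a|\ge\frac{2r}9-\frac r8>0$ and $|y-(1-t^{a-1})|\ge\frac r3$. Therefore $Q$ is bounded on this circle uniformly in $t\in D$. The residue theorem for $Q(z)z^{-k-1}$ on the circle gives $p_k-\gamma z_a^{-k}=O((r/3)^{-k})$. Since $|\gamma|$ is bounded below and $|z_a|/(r/3)<\frac9{16}$, the lemma follows.
\end{proof}

\subsection{Balancing the two terms}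

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
Let $a$, $\gamma$, $z_a$ be as in Lemma~\ref{lem:pk}. Uniformly on $D$ we have $t^{1/k}-1=\frac{\log t}k\bigl(1+\frac{\log t}{2k}+O(k^{-2})\bigr)$, and the $k$th power of the last bracket is $t^{1/2}(1+O(1/k))$. Hence
\[
\kappa_k(t)=(t-1)\,t^{-1/2}\Bigl(\frac k{\log t}\Bigr)^k\bigl(1+O(1/k)\bigr).
\]
The function
\[
\frac{\log t}{z_a(t)}=\frac{(t-1)\log t}{(t^a-1)(t^{1-a}-1)}
\]
is analytic and zero-free on $\Omega'$ and tends to $+\infty$ as $t\to+\infty$, so by the identity theorem it is not constant on any disc. Let $\psi$ be an analytic logarithm of it on the interior $D^\circ$ of $D$. Then there is $t_0\in D^\circ$ with $\psi'(t_0)\ne0$. Put $\chi=e^{-\operatorname{Re}\psi(t_0)}$, $m_k=\lceil k\chi\rceil\ge1$, $\Theta_k^0=m_k^kp_k+\kappa_k$, and $c(t)=\gamma(t)t^{1/2}/(t-1)\ne0$. Uniformly on $D^\circ$,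
\[
\frac{\Theta_k^0(t)}{\kappa_k(t)}=1+\Bigl(\frac{m_k}k\Bigr)^ke^{k\psi(t)}c(t)\bigl(1+O(1/k)\bigr).
\]
We zoom in at $t_0$. Let $t=t_0+\tau/(k\psi'(t_0))$ with $\tau$ in a compact set; then $t\in D^\circ$ for large $k$, $k\psi(t)=k\psi(t_0)+\tau+O(1/k)$, and $c(t)\to c(t_0)$. So the quotient equals $1+\lambda_ke^\tau(1+o(1))$, locally uniformly in $\tau\in\mathbb C$, where
\[
\lambda_k=\Bigl(\frac{m_k}{k\chi}\Bigr)^ke^{ik\operatorname{Im}\psi(t_0)}c(t_0).
\]
From $1\le\frac{m_k}{k\chi}\le1+\frac1{k\chi}$ we get $|c(t_0)|\le|\lambda_k|\le e^{1/\chi}|c(t_0)|$. Pass to a subsequence along which $\lambda_k\to\lambda\ne0$. The function $1+\lambda e^\tau$ is not identically zero and has a zero $\tau_0$. By Hurwitz's theorem on the disc $|\tau-\tau_0|<1$, for large $k$ in the subsequence $\Theta_k^0$ has a zero at distance at most $(|\tau_0|+1)/(k|\psi'(t_0)|)$ from $t_0$, hence in $D^\circ$.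

Fix such a $k\ge3$. The function $\Theta_k^0$ is analytic on $\Omega'$ and positive for $t>1$, so it does not vanish identically on $D^\circ$. As $\varepsilon\to0$, the functions $\Theta$ of \eqref{eq:family}, with $m=m_k$ and the weights chosen above, converge to $\Theta_k^0$ uniformly on $D$. By Hurwitz's theorem, for some rational $\varepsilon>0$ the function $\Theta$ has a zero in $D^\circ$. By Proposition~\ref{prop:limit} and Lemma~\ref{lem:family}, for large $s$ the connected chordal graph $G_s$ has a zero of $h_{G_s}$ in $D^\circ$. Every nonempty open subset of $\mathbb C$ contains such a disc $D$, so the zeros are dense in $\mathbb C$.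
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The polynomials of graph associahedra},
\texttt{https://\allowbreak repository.\allowbreak usergioarboleda.\allowbreak edu.co/\allowbreak bitstream/\allowbreak handle/\allowbreak 11232/\allowbreak 1821/\allowbreak The\%20polynomials\%20of\allowbreak \%20graph\allowbreak \%20associahedra.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\end{thebibliography}
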